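\title{It is undecidable whether the centralizer of a finite set of words is trivial}

\begin{abstract}
The centralizer $\mathcal C(X)$ of a set $X$ of nonempty words over a finite alphabet $A$ is the largest subset of $A^+$ that commutes with $X$. It always contains the semigroup $X^+$ generated by $X$. We prove that no algorithm decides, for a given finite set $X$, whether $\mathcal C(X)=X^+$. More precisely, the set of all finite $X$ with $\mathcal C(X)=X^+$ is $\Pi^0_1$-hard and belongs to $\Pi^0_2$, and two letters suffice for the hardness. The proof reads commutation as a game in which a word serves as a queue: one player writes at one end, the other erases at the other end, both use the same number of words, and this common count is enough to check the computation of a counter machine.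
\end{abstract}

\section{Introduction}

Let $A$ be a finite alphabet and let $A^+$ be the free semigroup of nonempty finite words over $A$; the length of a word $w$ is $|w|$. For $X,Y\subseteq A^+$ put $XY=\{xy : x\in X,\ y\in Y\}$ and $X^+=X\cup X^2\cup X^3\cup\cdots$. The sets $X$ and $Y$ \emph{commute} if $XY=YX$. This does not require individual words to commute. It requires that every product $xy$ can be read again as $y'x'$ with $y'\in Y$ and $x'\in X$, and conversely.

The product of sets distributes over unions, so the union of all sets that commute with $X$ commutes with $X$. This largest commuting set is the \emph{centralizer} $\mathcal C(X)$ of $X$ in $A^+$. With $\mathcal C=\mathcal C(X)$ we have $X\mathcal C\mathcal C=\mathcal C X\mathcal C=\mathcal C\mathcal C X$, so $\mathcal C$ is a semigroup; it contains $X$, hence $X^+$. The difference $\mathcal C(X)\setminus X^+$ collects the words that take part in a commutation with $X$ without being products of words of $X$, and the first thing to ask about a centralizer is whether there are any such words. The question, posed in \cite{tutorial}, is algorithmic: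

\begin{quote}
Is there an algorithm which, given a finite alphabet $A$ and a finite nonempty set $X\subseteq A^+$, decides whether $\mathcal C(X)=X^+$?
\end{quote}

\begin{example}\label{ex:first}
(a) Let $A=\{a\}$. All words commute, so $Xa^+=a^+X$ and $\mathcal C(X)=a^+$ for every nonempty $X$. Hence $\mathcal C(X)=X^+$ if and only if $a\in X$.

(b) Let $X=A^2$ be the set of all words of length two. Both $XA^+$ and $A^+X$ consist of all words of length at least three, so $\mathcal C(X)=A^+\neq X^+$.

(c) Let $A=\{a,b\}$ and $X=\{ab\}$. Take $w\in\mathcal C=\mathcal C(X)$ and $n=|w|+1$. From $X\mathcal C=\mathcal CX$ we get $X^n\mathcal C=\mathcal CX^n$, so $(ab)^nw=c\,(ab)^n$ for some $c$ with $|c|=|w|$. The first $ab$ after $c$ lies inside the prefix $(ab)^n$, where $ab$ occurs only after a prefix of even length. Thus $|w|$ is even, and $w$ is a suffix of $(ab)^n$. So $\mathcal C(X)=X^+$.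
\end{example}

In these cases the centralizer is a regular language that one can write down, and a nontrivial centralizer is exposed by a very short word. Since $X^+$ is regular and equivalence of finite automata is decidable, any method that produced an automaton for $\mathcal C(X)$ would answer the question. It is therefore reasonable to guess that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
There is no algorithm which, given a finite alphabet $A$ and a finite nonempty set $X\subseteq A^+$, decides whether $\mathcal C(X)=X^+$.
\end{theorem}

To state the sharper result we recall the lowest levels of the arithmetical hierarchy. A set $R$ of finite objects (coded as natural numbers) is $\Sigma^0_1$, or \emph{recursively enumerable}, if membership has the form $\exists n\,\theta(x,n)$ with $\theta$ decidable; it is $\Pi^0_1$ if its complement is $\Sigma^0_1$; it is $\Pi^0_2$ if membership has the form $\forall m\,\exists n\,\theta(x,m,n)$ with $\theta$ decidable. A set $R$ is \emph{hard} for one of these classes if for every $R'$ in the class there is a computable function $g$ with $x\in R'\iff g(x)\in R$, and \emph{complete} if it also belongs to the class. A $\Pi^0_1$-hard set is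 not recursively enumerable: otherwise the complement of the halting problem would be recursively enumerable, and the halting problem would be decidable.

\begin{theorem}\label{thm:strong}
Let $\mathcal E$ be the set of all finite nonempty sets $X$ of words (each given with its alphabet) such that $\mathcal C(X)=X^+$.
\begin{itemize}
\item[(a)] $\mathcal E$ is $\Pi^0_1$-hard; in particular it is not recursively enumerable.
\item[(b)] $\mathcal E\in\Pi^0_2$.
\item[(c)] Theorem~\ref{thm:main} and part (a) hold already for the two-letter alphabet, while for a one-letter alphabet the question is decidable.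
\end{itemize}
\end{theorem}

The exact level of $\mathcal E$ in the arithmetical hierarchy is not determined here.

The proof passes through three reductions. Section~\ref{sec:game} describes $\mathcal C(X)$ as the set of safe positions of a game and proves part (b). For an arbitrary $X$ this game is hard to control, so Section~\ref{sec:arena} introduces a cleaner game, played on paths of a graph, and Section~\ref{sec:realize} shows that every such game is the commutation game of a finite set $X$, up to the positions in $X^+$. Section~\ref{sec:automata} builds graphs on which the game compares two automata that read the same text at different speeds, and Section~\ref{sec:machines} chooses the automata so that the comparison checks the run of a counter machine. Theorem~\ref{thm:main} follows in Section~\ref{sec:undec}. It is also a consequence of part (a), proved in Section~\ref{sec:hard}, but it needs only a periodic strategy, whereas part (a) needs an adaptive one. Section~\ref{sec:two} reduces the alphabet.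

\section{The commutation game}\label{sec:game}

Fix a finite nonempty $X\subseteq A^+$ and write $\mathcal C=\mathcal C(X)$. We shall use two immediate facts. First, by induction on $n$,
\begin{equation}\label{eq:power}
X^n\mathcal C=\mathcal CX^n\qquad(n\ge1).
\end{equation}
Second, every $Z\subseteq A^+$ with $XZ\subseteq ZX$ and $ZX\subseteq XZ$ commutes with $X$ and is therefore contained in $\mathcal C$.

The two inclusions describe a game. A position is a word $w\in A^+$. In each round \emph{Attacker} attaches a word of $X$ to one end of $w$, and \emph{Defender} must remove a word of $X$ from the opposite end so that a nonempty word remains. The inclusions $XZ\subseteq ZX$ and $ZX\subseteq XZ$ say that from a position in $Z$ Defender can answer every move and return to $Z$. So $\mathcal C$ is the largest set of positions in which she can stay forever. The positions in $X^+$ are safe for a trivial reason: she removes one factor of a factorization. The question is whether there are other safe positions.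

Approximating ``forever'' by ``$d$ rounds'' gives the upper bound. Put
\[
Z_0=A^+,\qquad Z_{d+1}=\{w\in Z_d : Xw\subseteq Z_dX \text{ and } wX\subseteq XZ_d\}.
\]

\begin{lemma}\label{lem:approx}
$\mathcal C=\bigcap_{d\ge0}Z_d$.
\end{lemma}

\begin{proof}
If $\mathcal C\subseteq Z_d$ and $w\in\mathcal C$, then $Xw\subseteq\mathcal CX\subseteq Z_dX$ and $wX\subseteq X\mathcal C\subseteq XZ_d$, so $w\in Z_{d+1}$. By induction $\mathcal C\subseteq Z:=\bigcap_dZ_d$. Conversely, let $w\in Z$ and $x\in X$. For each $d$ there is a factorization $xw=w'x'$ with $w'\in Z_d$ and $x'\in X$. The word $xw$ has finitely many factorizations into two words, so one of them serves infinitely many $d$, and then all $d$, because the sets $Z_d$ decrease. Hence $xw\in ZX$. The same argument applied to the factorizations $wx=x'w'$ gives $wx\in XZ$. Therefore $Z\subseteq\mathcal C$.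
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
Whether $w\in Z_d$ is decidable uniformly in $w$, $d$, $X$ by recursion on $d$: the definition of $Z_{d+1}$ asks about membership in $Z_d$ of $w$ and of finitely many prefixes of words $xw$ and suffixes of words $wx$. Membership in $X^+$ is decidable too. Since $X^+\subseteq\mathcal C$ always holds, Lemma~\ref{lem:approx} gives
\[
\mathcal C(X)=X^+\iff\forall w\,\exists d\ (w\in X^+\text{ or }w\notin Z_d),
\]
which is a $\Pi^0_2$ condition.
\end{proof}

\section{Arenas}\label{sec:arena}

In the commutation game both players use the same set $X$ at both ends of the word. To program the game we want one set of moves at the left end and another at the right end, and we want the available moves to depend on a state. Paths in a graph provide both.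

Let $G=(V,E)$ be a finite directed multigraph. A \emph{path} is a nonempty sequence of consecutive edges; vertices and edges may repeat. The source and the target of an edge or a path $u$ are $s(u)$ and $t(u)$.

\begin{definition}\label{def:arena}
An \emph{arena} is a tuple $(G,S,T,Y_S,Y_T)$, where $S,T\subseteq V$ are disjoint, $Y_S$ is a finite set of paths with both endpoints in $S$, and $Y_T$ is a finite set of paths with both endpoints in $T$. A \emph{survival set} is a set $\mathcal W$ of paths from $S$ to $T$ such that
\begin{itemize}
\item[(W1)] if $w\in\mathcal W$, $y\in Y_S$ and $t(y)=s(w)$, then $yw\in\mathcal WY_T$;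
\item[(W2)] if $w\in\mathcal W$, $y\in Y_T$ and $s(y)=t(w)$, then $wy\in Y_S\mathcal W$.
\end{itemize}
\end{definition}

Thus the left end of a position moves by words of $Y_S$ and the right end by words of $Y_T$, whoever makes the move. The smallest example already shows the mechanism of the whole proof.

\begin{example}\label{ex:cycles}
(a) Let $G$ be the cycle $0\xrightarrow{c}1\xrightarrow{f}z\xrightarrow{g}0$, and let
\[
S=\{0\},\quad T=\{1,z\},\quad Y_S=\{cfg\},\quad Y_T=\{fgc,\ f,\ gc\}.
\]
The only survival set is empty. Suppose $w$ is a shortest element of a survival set $\mathcal W$. Attacker appends $f$ when the position ends at $1$ and $gc$ when it ends at $z$. In two rounds he appends both words, three edges in total, while by (W2) Defender removes $cfg$ twice. The result is an element of $\mathcal W$ of length $|w|-3$, a contradiction.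

(b) Let $G$ be the cycle $0\xrightarrow{c}1\xrightarrow{f}z\xrightarrow{g}z'\xrightarrow{h}0$, and let
\[
S=\{0,z\},\quad T=\{1,z'\},\quad Y_S=\{cf,\ gh\},\quad Y_T=\{fghc,\ fg,\ hc\}.
\]
The set $\mathcal W$ of all paths from $S$ to $T$ is a survival set. After any move the position is a path from $S$ to $T$ of odd length at least three. Its first two edges form $cf$ or $gh$, its last two edges form $fg$ or $hc$, and removing either pair leaves a path from $S$ to $T$.
\end{example}

The position is a queue. Both players use one word per round, so what matters is how many words each of them can spend on one turn around the cycle. In (a) Attacker can spend two at the right end while Defender can spend only one at the left end: she runs through the queue faster than he fills it, and loses. In (b) she can always spend as many words as he does. Section~\ref{sec:automata} replaces the single cycle by one cycle per letter of an auxiliary alphabet and lets the number of words depend on a state. Before that we show that arenas can be realized by commutation.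

\begin{proposition}\label{prop:arena}
From an arena one can compute a finite alphabet $A$ and a finite nonempty set $X\subseteq A^+$ such that $\mathcal C(X)\neq X^+$ if and only if the arena has a nonempty survival set.
\end{proposition}

\section{Realizing an arena by a finite set of words}\label{sec:realize}

The first attempt is to take the edges as letters and $X=Y_S\cup Y_T$. Three things have to be arranged.
\begin{enumerate}
\item Attacker may attach a word that does not continue the path. Such a move must not hurt Defender. We add words to $X$ so that the result of such a move lies in $X^+X$, respectively $XX^+$, and she escapes to a trivial position.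
\item The added words must give no new legal moves at the two ends of a path from $S$ to $T$, and must not make such a path a product of words of $X$.
\item Every other word must either lie in $X^+$ or be a losing position for Defender.
\end{enumerate}
For (1) we need all words in which broken junctions occur densely, together with short paths that tile the long unbroken stretches. For (2) the tiles must not fit together from $S$ to $T$; we subdivide each edge twice and use one family of new vertices to tile stretches that lead to $T$ and the other to tile stretches that come from $S$. For (3) we add a source $I$ and a sink $O$ with which Attacker punishes a position that starts outside $S$ or ends outside $T$.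

\subsection{The construction}

Let $\widehat G$ be the multigraph with vertex set
\[
\widehat V=V\cup\{e',e'':e\in E\}\cup\{I,I',O,O''\}
\]
and the following edges, which are the letters of the alphabet $A$ (see Figure~\ref{fig:hat}):
\begin{itemize}
\item $e_1\colon s(e)\to e'$, \ $e_2\colon e'\to e''$, \ $e_3\colon e''\to t(e)$ for $e\in E$;
\item $i_1\colon I\to I'$, \ $i_2\colon I'\to I$, \ $o_1\colon O\to O''$, \ $o_2\colon O''\to O$;
\item $\alpha_v\colon I\to v$ for $v\in\widehat V\setminus(S\cup\{I\})$, and $\omega_v\colon v\to O$ for $v\in\widehat V\setminus(T\cup\{O\})$.
\end{itemize}
Put $V'=\{e':e\in E\}\cup\{I'\}$ and $V''=\{e'':e\in E\}\cup\{O''\}$. The cycles at $I$ and $O$ have length two so that they contain a vertex of $V'$, respectively $V''$, at which long paths can be cut.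

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,xscale=0.95]
\node[draw,circle,inner sep=2pt] (Ip) at (-1.6,0) {$I'$};
\node (I) at (0,0) {$I$};
\node (u) at (1.9,0) {$s(e)$};
\node[draw,circle,inner sep=2pt] (a) at (3.5,0) {$e'$};
\node[draw,rectangle] (b) at (5,0) {$e''$};
\node (v) at (6.6,0) {$t(e)$};
\node (O) at (8.5,0) {$O$};
\node[draw,rectangle] (Op) at (10.1,0) {$O''$};
\draw[->] (I) to[bend right] node[above] {$i_1$} (Ip);
\draw[->] (Ip) to[bend right] node[below] {$i_2$} (I);
\draw[->] (O) to[bend left] node[above] {$o_1$} (Op);
\draw[->] (Op) to[bend left] node[below] {$o_2$} (O);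
\draw[->] (u) to node[above] {$e_1$} (a);
\draw[->] (a) to node[above] {$e_2$} (b);
\draw[->] (b) to node[above] {$e_3$} (v);
\draw[->,dashed] (I) to[bend left=35] node[above] {$\alpha_{e''}$} (b);
\draw[->,dashed] (a) to[bend right=35] node[below] {$\omega_{e'}$} (O);
\end{tikzpicture}
\caption{The graph $\widehat G$: each edge $e$ of $G$ is subdivided twice, and two cycles of length two are added. Circles mark vertices of $V'$, boxes mark vertices of $V''$. There is an edge $\alpha_v$ from $I$ to every vertex $v\notin S\cup\{I\}$ and an edge $\omega_v$ to $O$ from every vertex $v\notin T\cup\{O\}$; one of each is drawn dashed.}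
\label{fig:hat}
\end{figure}

Edges into $I$ or $I'$ come only from $\{I,I'\}$, and edges out of $O$ or $O''$ go only to $\{O,O''\}$. Consequently a path that starts outside $\{I,I'\}$ avoids $I$ and $I'$, and a path that ends outside $\{O,O''\}$ avoids $O$ and $O''$. We identify paths of $G$ with words over $A$ by $e\mapsto e_1e_2e_3$. A path of $\widehat G$ from $V$ to $V$ avoids all four special vertices, so it is a path of $G$.

For an arbitrary word $u\in A^+$ let $s(u)$ be the source of its first letter and $t(u)$ the target of its last letter. A \emph{fault} of $u$ is an occurrence of two consecutive letters $ll'$ with $t(l)\neq s(l')$. A word is a path of $\widehat G$ if and only if it has no fault; otherwise it is \emph{faulty}. Define three sets of paths: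
\begin{align*}
J&=\{\text{paths of length}\le4\text{ from }V'\text{ to }V'\cup V''\cup T,\text{ or from }S\cup V''\text{ to }V''\},\\
K&=\{i_1i_2,\ o_1o_2\}\cup\{\text{all }\alpha_v\}\cup\{\text{all }\omega_v\},\\
P&=Y_S\cup Y_T\cup J\cup K.
\end{align*}
Let $D$ be an integer larger than the length of every word of $P$; note $D>4$, since $(o_2o_1)^2\in J$. A word is \emph{dense} if it is faulty and each of its factors of length $D$ is faulty. Let $F$ be the set of dense words of length at most $2D$, and put
\[
X=P\cup F .
\]
This set is finite, nonempty and computable from the arena. Words of $P$ are paths and words of $F$ are faulty, so \emph{a word of $X$ that is a factor of a path lies in $P$}; we use this constantly.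

\subsection{Dense words, endpoints and cuts}

\begin{lemma}\label{lem:dense}
\begin{itemize}
\item[(F1)] A faulty factor of a word of $F$ lies in $F$.
\item[(F2)] Every dense word lies in $F^+$.
\end{itemize}
\end{lemma}

\begin{proof}
A faulty factor of a dense word is dense, because its factors of length $D$ are factors of the dense word. This gives (F1). For (F2), a dense word of length greater than $2D$ can be cut into pieces of lengths between $D$ and $2D$: take pieces of length $D$ and add the remainder to the last one. Each piece contains a factor of length $D$, so it is faulty, hence dense, hence in $F$.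
\end{proof}

The next table lists the words of $P$ by their source, with the possible targets in parentheses; it is read off from the definitions, using $S\cap T=\emptyset$.
\begin{center}
\begin{tabular}{ll}
source $v$ & words of $P$ with source $v$\\
\hline
$v\in S$ & words of $Y_S$ (to $S$), words of $J$ (to $V''$), $\omega_v$ (to $O$)\\
$v\in T$ & words of $Y_T$ (to $T$)\\
$v\in V\setminus(S\cup T)$ & $\omega_v$ (to $O$)\\
$v\in V'$ & words of $J$ (to $V'\cup V''\cup T$), $\omega_v$ (to $O$)\\
$v\in V''$ & words of $J$ (to $V''$), $\omega_v$ (to $O$)\\
$v=I$ & $i_1i_2$ (to $I$), $\alpha_u$ (to $u\notin S\cup\{I\}$), $\omega_I$ (to $O$)\\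
$v=O$ & $o_1o_2$ (to $O$)
\end{tabular}
\end{center}

\begin{lemma}\label{lem:ends}
\begin{itemize}
\item[(P1)] A word of $P$ with target in $S$ lies in $Y_S$.
\item[(P2)] A word of $P$ with source in $T$ lies in $Y_T$.
\item[(P3)] No path from $S$ to $T$ lies in $X^+$.
\item[(P4)] The words of $P$ with target $O$ are $o_1o_2$, $\alpha_O$ and the $\omega_v$. The words of $P$ with source $I$ are $i_1i_2$, $\omega_I$ and the $\alpha_u$.
\end{itemize}
\end{lemma}

\begin{proof}
(P1), (P2) and (P4) are visible in the table. For (P3), the factors of a factorization of a path over $X$ lie in $P$. By the table, a word of $P$ with source in $S\cup V''\cup\{O\}$ has its target in the same set, which is disjoint from $T$.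
\end{proof}

This is where the disjointness of $S$ and $T$ is used: if a vertex belonged to both, a word of $Y_T$ could end in $S$ and become a legal move at the left end. Note also that $J$ leads from $V'$ to $V''$ but never back; a tile from $V''$ to $V'$ would destroy (P3).

The \emph{inner} vertices of a path are the occurrences of vertices strictly between its two endpoints. Cutting a path at some of its inner vertices decomposes it into \emph{pieces}; with no cut, the path itself is the only piece.

\begin{lemma}\label{lem:cuts}
In each of the following three cases all pieces have length at most $4$.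
\begin{itemize}
\item[(K1)] The path avoids $O$ and $O''$ and is cut at all inner vertices in $V'$.
\item[(K2)] The path avoids $I$ and $I'$ and is cut at all inner vertices in $V''$.
\item[(K3)] The path is arbitrary and is cut at all inner vertices in $V'$ and at those inner vertices in $V''$ that come after the last inner vertex in $V'$ (at all of them, if there is no inner vertex in $V'$).
\end{itemize}
\end{lemma}

\begin{proof}
A piece of length at least $5$ has four consecutive inner vertices that are not cuts, so it suffices to see that at most three consecutive inner vertices are not cuts. In (K1) the non-cuts are $I$, the $e''$ and the $v\in V$; the edges among them are of the types $I\to e''$, $I\to v$, $e''\to v$, and the longest chain is $I\to e''\to v$. In (K2) the non-cuts are the $v\in V$, the $e'$ and $O$; the edges among them are $v\to e'$, $v\to O$, $e'\to O$, and the longest chain is $v\to e'\to O$. In (K3), the part of the path up to the last inner vertex in $V'$ avoids $O$ and $O''$, so (K1) applies to it. The later non-cuts lie in $V\cup\{I,O\}$, where the edges are $I\to v$, $I\to O$, $v\to O$, and the longest chain is $I\to v\to O$.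
\end{proof}

\subsection{Illegal moves are harmless}

\begin{lemma}\label{lem:illegal}
Let $w$ be a path from $S$ to $T$ and let $x\in X$. If $xw$ is faulty, then $xw\in X^+X$. If $wx$ is faulty, then $wx\in XX^+$.
\end{lemma}

\begin{proof}
Suppose $xw$ is faulty. Since $w$ is a path of $G$, we can write $w=w^-e_2e_3$ with $w^-$ nonempty and $t(w^-)=e'$. The word $e_2e_3$ leads from $V'$ to $T$ and so lies in $J$; this is the word Defender removes. It remains to show $xw^-\in X^+$. All faults of $xw$ lie in $x$ or at the junction of $x$ and $w$, so $xw^-$ is faulty. Write $xw^-=gh$ with the last fault at the junction of $g$ and $h$. Then $g$ is a nonempty prefix of $x$, and $h$ is a path ending at $e'$, so it avoids $O$ and $O''$. By (K1), $h=h_1\cdots h_r$ with $|h_k|\le4$, where $h_2,\dots,h_r$ lead from $V'$ to $V'$ and therefore lie in $J$. The word $gh_1$ is dense. Indeed it is faulty, and a factor of length $D$ either contains the fault at the junction or lies inside $g$, since $|h_1|<D$; in the latter case $|x|\ge D$, so $x\in F$ and the factor is faulty because $x$ is dense. By (F2), $xw^-=(gh_1)h_2\cdots h_r\in X^+$.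

Suppose $wx$ is faulty. Write $w=e_1e_2w^-$ with $w^-$ nonempty and $s(w^-)=e''$; the word $e_1e_2$ leads from $S$ to $V''$ and lies in $J$. The word $w^-x$ is faulty. Write $w^-x=hg$ with the first fault at the junction of $h$ and $g$. Then $g$ is a nonempty suffix of $x$, and $h$ is a path starting at $e''$, so it avoids $I$ and $I'$. By (K2), $h=h_1\cdots h_r$ with $|h_k|\le4$, where $h_1,\dots,h_{r-1}$ lead from $V''$ to $V''$ and lie in $J$. A factor of $h_rg$ of length $D$ contains the fault at the junction or lies inside $g$, in which case $x\in F$ and the factor is faulty. So $h_rg$ is dense, $w^-x\in X^+$, and $wx\in XX^+$.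
\end{proof}

\subsection{Nontrivial safe positions are paths from $S$ to $T$}

\begin{lemma}\label{lem:junk}
Every $w\in\mathcal C(X)\setminus X^+$ is a path from $S$ to $T$.
\end{lemma}

\begin{proof}
Write $\mathcal C=\mathcal C(X)$. The idea of the first two steps is that of Example~\ref{ex:first}(c): Attacker attaches more than $|w|$ words at one end, so that Defender must eat through all of $w$, and we look at the word she removes when she crosses the end of $w$.

\emph{Step 1: $t(w)\in T$ for every $w\in\mathcal C\setminus X^+$.} Suppose $t=t(w)\notin T$. Let $\kappa=\omega_t$ if $t\neq O$, and let $\kappa$ be empty if $t=O$. With $n=|w|+1$, the word $\kappa(o_1o_2)^n$ is a path starting at $t$, and it lies in $X^{N}$ with $N\in\{n,n+1\}$. By \eqref{eq:power},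
\[
w\,\kappa(o_1o_2)^n=x_1\cdots x_Nc,\qquad x_k\in X,\ c\in\mathcal C .
\]
We have $|x_1\cdots x_N|\ge N>|w|$, and $w\neq x_1\cdots x_k$ for all $k$ because $w\notin X^+$. So the end of $w$ falls strictly inside some $x_j$: we have $x_j=ab$ and $w=x_1\cdots x_{j-1}a$, with $a$ nonempty and $b$ a nonempty prefix of $\kappa(o_1o_2)^n$. There is no fault in $b$ or at the junction of $a$ and $b$. If $x_j\in F$, then $a$ is faulty, so $a\in F$ by (F1) and $w\in X^+$, which is false. Hence $x_j\in P$, $|x_j|\ge2$, and $t(x_j)=t(b)\in\{O,O''\}$.

If $t(x_j)=O$, then $x_j=o_1o_2$ by (P4), so $b=o_2$; but $b$ begins with $\omega_t$ or $o_1$. Hence $t(x_j)=O''$, and $x_{j+1}\cdots x_Nc=o_2(o_1o_2)^r$ for some $r\ge0$. A word of $X$ that is a prefix of a path $o_2(o_1o_2)^{k}$ lies in $P$, has source $O''$ and is not $\omega_{O''}$; by the table it is a word of $J$ ending in $V''$, that is, $o_2o_1$ or $(o_2o_1)^2$. Removing $x_{j+1},\dots,x_N$ one at a time we find $c=o_2(o_1o_2)^{k}\in\mathcal C$ for some $k\ge0$.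

Attacker now refutes $c$ from the left. The word $(i_1i_2)^k\alpha_{O''}\,c$ is a path and lies in $X^{k+1}\mathcal C=\mathcal CX^{k+1}$, so $k+1$ words of $P$ can be removed successively from its right end. By (P4) the only word of $P$ with last letter $o_2$ is $o_1o_2$. The path ends with $\alpha_{O''}o_2(o_1o_2)^k$, so the first $k$ removed words are $o_1o_2$, and the remainder ends with $\alpha_{O''}o_2$. Its last letter is $o_2$ but it does not end with $o_1o_2$, so the last removal is impossible. This contradiction proves Step 1.

\emph{Step 2: $s(w)\in S$ for every $w\in\mathcal C\setminus X^+$.} Suppose $s=s(w)\notin S$. Let $\kappa=\alpha_s$ if $s\ne I$, and let $\kappa$ be empty if $s=I$. With $n=|w|+1$, the path $(i_1i_2)^n\kappa$ ends at $s$ and lies in $X^N$ with $N\ge n$, so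
\[
(i_1i_2)^n\kappa\,w=c\,x_N\cdots x_1,\qquad x_k\in X,\ c\in\mathcal C .
\]
Since $|x_N\cdots x_1|>|w|$ and $w\notin X^+$, some $x_j=ab$ satisfies $w=b\,x_{j-1}\cdots x_1$, with $b$ nonempty and $a$ a nonempty suffix of $(i_1i_2)^n\kappa$. There is no fault in $a$ or at the junction of $a$ and $b$. If $x_j\in F$, then $b\in F$ by (F1) and $w\in X^+$. Hence $x_j\in P$, $|x_j|\ge2$, and $s(x_j)=s(a)\in\{I,I'\}$. If $s(x_j)=I$, then $x_j=i_1i_2$ by (P4), so $a=i_1$; but $a$ ends with $\alpha_s$ or $i_2$. Hence $s(x_j)=I'$, and $c\,x_N\cdots x_{j+1}=(i_1i_2)^ri_1$ for some $r\ge0$. A word of $X$ that is a suffix of a path $(i_1i_2)^ki_1$ lies in $P$, has target $I'$ and is not $\alpha_{I'}$; by the table it is a word of $J$ with source in $V'$, that is, $i_2i_1$ or $(i_2i_1)^2$. So $c=(i_1i_2)^ki_1$ for some $k\ge0$. By (P4) the only word of $P$ with first letter $i_1$ is $i_1i_2$, so a factorization of $c$ over $X$ would consist of copies of $i_1i_2$, while $|c|$ is odd. Thus $c\in\mathcal C\setminus X^+$ and $t(c)=I'\notin T$, contradicting Step 1.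

\emph{Step 3: a faulty word $w$ with $s(w)\in S$ and $t(w)\in T$ lies in $X^+$.} Write $w=h_0h_1\cdots h_r$, $r\ge1$, with a fault at each junction and all $h_k$ paths. The path $h_0$ starts in $S$ and avoids $I,I'$; cut it as in (K2). The path $h_r$ ends in $T$ and avoids $O,O''$; cut it as in (K1). Cut the other $h_k$ as in (K3). Now cut $w$ at all these places and nowhere else. A resulting factor of $w$ that lies inside one $h_k$ has length at most $4$ and is of type $S\to V''$ or $V''\to V''$ (in $h_0$), $V'\to V'$ or $V'\to T$ (in $h_r$), or $V'\to V'$, $V'\to V''$ or $V''\to V''$ (in the others), so it lies in $J$. Every other factor contains a fault, and its maximal fault-free factors are pieces in the sense of Lemma~\ref{lem:cuts}, of length at most $4<D$; so it is dense and lies in $F^+$. Hence $w\in X^+$.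

The three steps together prove the lemma.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:arena}]
Suppose $\mathcal W=\mathcal C\setminus X^+$ is nonempty. By Lemma~\ref{lem:junk} it consists of paths from $S$ to $T$. Let $w\in\mathcal W$ and $y\in Y_S$ with $t(y)=s(w)$. Then $yw\in X\mathcal C=\mathcal CX$, say $yw=cx$. As $yw$ is a path from $S$ to $T$, it is not in $X^+$ by (P3), so $c\notin X^+$ and $c\in\mathcal W$. The word $x$ lies in $P$ and starts at $t(c)\in T$, so $x\in Y_T$ by (P2). This is (W1). Let $y\in Y_T$ with $s(y)=t(w)$. Then $wy\in\mathcal CX=X\mathcal C$, say $wy=xc$; by (P3) again $c\in\mathcal W$, and $x\in P$ ends at $s(c)\in S$, so $x\in Y_S$ by (P1). This is (W2). Hence $\mathcal W$ is a nonempty survival set.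

Conversely, let $\mathcal W$ be a nonempty survival set and $Z=\mathcal W\cup X^+$. Let $x\in X$ and $w\in\mathcal W$. If $xw$ is faulty, then $xw\in X^+X\subseteq ZX$ by Lemma~\ref{lem:illegal}. Otherwise $x\in P$ ends at $s(w)\in S$, so $x\in Y_S$ by (P1), and $xw\in\mathcal WY_T\subseteq ZX$ by (W1). If $wx$ is faulty, then $wx\in XX^+\subseteq XZ$. Otherwise $x\in P$ starts at $t(w)\in T$, so $x\in Y_T$ by (P2), and $wx\in Y_S\mathcal W\subseteq XZ$ by (W2). Together with $XX^+=X^+X$ this gives $XZ\subseteq ZX$ and $ZX\subseteq XZ$, so $\mathcal W\subseteq\mathcal C$. By (P3), $\mathcal W\cap X^+=\emptyset$, and therefore $\mathcal C\ne X^+$.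
\end{proof}

\section{Counting automata}\label{sec:automata}

We now generalize Example~\ref{ex:cycles}. A turn around the graph will spell a letter of an alphabet $\Gamma$, and a player will cover this turn by one, two or three words, according to a transition of an automaton.

\begin{definition}
A \emph{counting pair} consists of a finite alphabet $\Gamma$, a finite set of states $\Lambda=\{p_1,\dots,p_m\}$ with a distinguished state $\iota$, and two sets of transitions
\[
\Delta_S\subseteq\Delta_T\subseteq\Lambda\times\Gamma\times\{1,2,3\}\times\Lambda .
\]
A transition $(p,\sigma,k,q)$ reads $\sigma$, leads from $p$ to $q$, and has \emph{count} $k$ and \emph{weight} $k-2$. An \emph{$S$-run} (\emph{$T$-run}) is a sequence of consecutive transitions from $\Delta_S$ (from $\Delta_T$). Its count $\mathrm{ct}(\rho)$ and its weight are the sums over its transitions, so a run reading $r$ letters has count $2r$ plus its weight.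
\end{definition}

\subsection{The arena of a counting pair}

The graph $G$ consists of a \emph{hub}, which is a path $0\to1\to\cdots\to2m-1$, and, for each $\sigma\in\Gamma$, a \emph{block}, which is a path from $2m-1$ to $0$ through new inner vertices (Figure~\ref{fig:hub}). A state is remembered by a position on the hub: put $s_{p_j}=j-1$ and $t_{p_j}=m+j-1$. To each $\tau=(p,\sigma,k,q)\in\Delta_S$ assign $k-1$ inner vertices of the block $\sigma$, its \emph{$S$-slots}, and to each $\tau\in\Delta_T$ assign $k-1$ inner vertices of the block of its letter, its \emph{$T$-slots}. All slots are distinct, and the blocks are taken long enough for this. For $\tau=(p,\sigma,k,q)\in\Delta_S$ let $\pi_S(\tau)$ be the path that goes from $s_p$ along the hub to $2m-1$, through the block $\sigma$, and from $0$ along the hub to $s_q$. The $S$-slots of $\tau$ cut it into $k$ \emph{pieces}, and $Y_S$ is the set of all these pieces. For $\tau\in\Delta_T$ the path $\pi_T(\tau)$ goes in the same way from $t_p$ to $t_q$ and is cut by the $T$-slots of $\tau$; these pieces form $Y_T$. Finally $S$ consists of the $s_p$ and the $S$-slots, and $T$ consists of the $t_p$ and the $T$-slots.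

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[draw,circle,fill=black,inner sep=2pt,label=below:{$s_{p_1}$}] (h0) at (0,0) {};
\node[draw,circle,fill=black,inner sep=2pt,label=below:{$s_{p_2}$}] (h1) at (2,0) {};
\node[draw,circle,inner sep=2pt,label=below:{$t_{p_1}$}] (h2) at (4,0) {};
\node[draw,circle,inner sep=2pt,label=below:{$t_{p_2}$}] (h3) at (6,0) {};
\node[draw,circle,fill=black,inner sep=2pt] (a1) at (5,1.2) {};
\node[draw,circle,inner sep=2pt] (a2) at (3,1.2) {};
\node[draw,circle,inner sep=2pt] (a3) at (1,1.2) {};
\node[draw,circle,inner sep=2pt] (b1) at (7,-1.3) {};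
\node[draw,circle,fill=black,inner sep=2pt] (b2) at (-1,-1.3) {};
\draw[->,thick] (h0) -- (h1); \draw[->,thick] (h1) -- (h2); \draw[->,thick] (h2) -- (h3);
\draw[->] (h3) -- (a1); \draw[->] (a1) -- (a2); \draw[->] (a2) -- (a3); \draw[->] (a3) -- (h0);
\draw[->] (h3) -- (b1); \draw[->] (b1) -- (b2); \draw[->] (b2) -- (h0);
\node at (3,1.6) {block $\sigma$};
\node at (3,-1.6) {block $\sigma'$};
\end{tikzpicture}
\caption{The shape of the arena of a counting pair with two states and two letters. The hub is thick. Filled vertices belong to $S$, hollow vertices to $T$; those inside the blocks are slots. A transition is one turn around the graph through the block of its letter, cut into pieces at its own slots.}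
\label{fig:hub}
\end{figure}

The arenas of Example~\ref{ex:cycles} arise from one state $p$ and one letter $\sigma$: in (a) $\Delta_S=\{(p,\sigma,1,p)\}$, in (b) $\Delta_S=\{(p,\sigma,2,p)\}$, and in both $\Delta_T=\{(p,\sigma,1,p),(p,\sigma,2,p)\}$.

An \emph{$S$-walk} is a possibly empty sequence $u=(x_1,\dots,x_n)$ of words of $Y_S$ with $t(x_k)=s(x_{k+1})$. Its \emph{size} is $\|u\|=n$, and we also write $u$ for the path $x_1\cdots x_n$. An $S$-run $\rho$ gives the $S$-walk $\pi_S(\rho)$ of size $\mathrm{ct}(\rho)$, consisting of the pieces of its transitions in order. $T$-walks and $\pi_T(\rho)$ are defined in the same way. A \emph{traversal} in a path of $G$ is an occurrence of an entire block, from $2m-1$ to $0$. Each $\pi_S(\tau)$ and $\pi_T(\tau)$ contains exactly one traversal, and the last edge of the traversal lies in the last piece.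

\begin{lemma}\label{lem:walks}
Every $S$-walk has the form $u_0\,\pi_S(\rho)\,u_1$, where $\rho$ is a possibly empty $S$-run, $\|u_0\|,\|u_1\|\le2$, the walk $u_0$ contains no traversal and is empty if the walk starts on the hub, and $u_1$ is empty if the walk ends on the hub. If the walk is a prefix of a path $\gamma$, then the transitions of $\rho$ read the first, second, \dots\ traversal of $\gamma$. The first statement holds for $T$-walks as well.
\end{lemma}

\begin{proof}
An $S$-slot of $\tau$ is an endpoint of pieces of $\tau$ only: exactly one word of $Y_S$ ends there and exactly one starts there, and these are consecutive pieces of $\tau$. A word of $Y_S$ with both endpoints on the hub is $\pi_S(\tau)$ for a transition $\tau$ of count $1$, which it determines. Group the words of the walk by splitting the sequence wherever an endpoint of a word lies on the hub. Inside a group all junctions are slots, so a group consists of consecutive pieces of one transition. A group that starts and ends on the hub consists of all pieces, and consecutive such groups are consecutive transitions, since $s_q=s_{p}$ forces $q=p$. Only the first group can start at a slot and only the last can end at one; such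 a group misses a piece and has at most two words. A group starting at a slot starts inside its block and contains no traversal. The statement on $\gamma$ follows because each $\pi_S(\tau)$ contains exactly one traversal.
\end{proof}

Let $c_p$ be the part of the hub from $s_p$ to $t_p$. If an $S$-run $\rho'$ and a $T$-run $\rho$ both lead from $p$ to $q$ and read the same word, then
\begin{equation}\label{eq:shift}
c_p\,\pi_T(\rho)=\pi_S(\rho')\,c_q ,
\end{equation}
because both sides are the path from $s_p$ to $t_q$ whose traversals spell that word. This identity lets Defender reread a stretch written in $T$-pieces as a stretch of $S$-pieces.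

\subsection{When Defender survives}

Defender keeps positions of the form $u\,c_p\,v$, with a stock $u$ of $S$-words on the left and a stock $v$ of $T$-words on the right. A move by Attacker on the right is answered from $u$. When $u$ is empty she must convert an initial part of $v$ by \eqref{eq:shift} without losing words. She sees all of $v$, so she may look ahead, but only a bounded distance is guaranteed.

\begin{proposition}\label{prop:survive}
Suppose there are arbitrarily long $T$-runs, and there is $H\ge1$ such that for every $T$-run $\rho$ with $H$ transitions there exist $1\le r\le H$ and an $S$-run $\rho'$ that reads the same word and has the same first and last state as the initial part $\rho_{\le r}$ of $\rho$ formed by its first $r$ transitions, with $\mathrm{ct}(\rho')\ge\mathrm{ct}(\rho_{\le r})$. Then the arena has a nonempty survival set.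
\end{proposition}

\begin{proof}
Let $\mathcal W$ be the set of all paths $u\,c_p\,v$, where $p\in\Lambda$, $u$ is an $S$-walk that is empty or ends at $s_p$, $v$ is a $T$-walk that is empty or starts at $t_p$, and $\|u\|+\|v\|\ge3H$. These are paths from $S$ to $T$, and $\mathcal W\neq\emptyset$ because there are long $T$-runs. Let $w=uc_pv\in\mathcal W$ with $\|u\|=i$, $\|v\|=j$.

(W2) Let $y\in Y_T$ with $s(y)=t(w)$. If $i\ge1$, remove the first word of $u$ from $wy$; what remains has $(i-1)+(j+1)\ge3H$ words and lies in $\mathcal W$. Let $i=0$. The $T$-walk $vy$ starts on the hub and has size $j+1>3H$. By Lemma~\ref{lem:walks} it begins with $\pi_T(\rho)$ for a $T$-run $\rho$ from $p$ with $H$ transitions, since fewer complete transitions account for at most $3(H-1)+2$ words. Take $r$ and $\rho'$ from the hypothesis, let $q$ be their last state, and write $vy=\pi_T(\rho_{\le r})\,v'$. By \eqref{eq:shift}, $wy=\pi_S(\rho')\,c_q\,v'$, and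
\[
\|\pi_S(\rho')\|+\|v'\|=\mathrm{ct}(\rho')+j+1-\mathrm{ct}(\rho_{\le r})\ge j+1\ge3H+1 .
\]
As $\mathrm{ct}(\rho')\ge1$, we can remove the first word of $\pi_S(\rho')$, which leaves an element of $\mathcal W$.

(W1) Let $y\in Y_S$ with $t(y)=s(w)$. If $j\ge1$, remove the last word of $v$ from $yw$; what remains has $(i+1)+(j-1)\ge3H$ words. Let $j=0$. The $S$-walk $yu$ ends on the hub and has size $i+1\ge4$, so by Lemma~\ref{lem:walks} $yu=u'\pi_S(\tau)$ for some $\tau=(q,\sigma,k,p)\in\Delta_S$. Since $\Delta_S\subseteq\Delta_T$, equation \eqref{eq:shift} gives $yw=u'\,c_q\,\pi_T(\tau)$. Removing the last word of $\pi_T(\tau)$ leaves $(i+1-k)+(k-1)=i\ge3H$ words.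
\end{proof}

The inclusion $\Delta_S\subseteq\Delta_T$ was used only for (W1). It makes moves at the left end harmless, so that the game is decided at the right end. Without it Attacker could win on the left, as in the mirror image of Example~\ref{ex:cycles}(a).

\subsection{When Attacker wins}

Let $\mathcal W$ be a survival set. For every $w'\in\mathcal W$ and $y\in Y_T$ with $s(y)=t(w')$ fix one factorization $w'y=xw''$ with $x\in Y_S$, $w''\in\mathcal W$, as provided by (W2). If $w=w_0\in\mathcal W$ and $(y_1,y_2,\dots)$ is a $T$-walk starting at $t(w)$, the fixed factorizations $w_{n-1}y_n=x_nw_n$ give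
\begin{equation}\label{eq:play}
w\,y_1\cdots y_n=x_1\cdots x_n\,w_n ,
\end{equation}
where $(x_1,\dots,x_n)$ is an $S$-walk and $x_n$, $w_n$ depend only on $y_1,\dots,y_n$. We call this a \emph{play} from $w$.

\begin{proposition}\label{prop:lose}
Suppose every state has a (possibly empty) $T$-run to $\iota$, and there are $U\in\Gamma^+$ and a $T$-run from $\iota$ to $\iota$ on $U$ of count $N$ such that every $S$-run on $U$, between any two states, has count at most $N-1$. Then the arena has no nonempty survival set.
\end{proposition}

\begin{proof}
Suppose $w\in\mathcal W$. There is a possibly empty $T$-walk $v_0$ from $t(w)$ to $t_\iota$: if $t(w)$ is a slot, take the remaining pieces of its transition, and then follow a $T$-run to $\iota$. Let $v_U$ be the $T$-walk of the given run on $U$. By \eqref{eq:play}, for each $n$ the path $\gamma=wv_0v_U^n$ has a prefix that is an $S$-walk $u_0\pi_S(\rho)u_1$ of size $\|v_0\|+nN$. Since $wv_0$ ends on the hub, the traversals of $\gamma$ are those of $wv_0$, at most $|wv_0|$ in number, followed by traversals spelling $U^n$. By Lemma~\ref{lem:walks} the run $\rho$ reads a prefix of this sequence. It spends at most $3|wv_0|$ words on the traversals of $wv_0$,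 at most $N-1$ words on each completely read copy of $U$, and at most $3|U|$ words on the one copy that may be read in part. Hence
\[
nN\le\|v_0\|+nN\le4+3|wv_0|+n(N-1)+3|U| ,
\]
which fails for large $n$.
\end{proof}

The hypothesis that $\iota$ is reachable from every state is needed because the position $w$ is not chosen by Attacker; he must be able to start his attack from wherever $w$ ends.

\section{Counter machines}\label{sec:machines}

\subsection{Machines and the facts we use about them}

A \emph{counter machine} $\mathcal M$ has counters $1,\dots,\ell$ holding nonnegative integers, a finite set $Q$ of states, an initial state $q_0$ and a set of halting states. Each non-halting state carries one instruction, either ``increment counter $j$ and go to $q'$'' or ``if counter $j$ is $0$ go to $q'$, otherwise decrement it and go to $q''$''. Machines are always started in $q_0$ with all counters $0$. Let $\varphi_0,\varphi_1,\dots$ be a standard enumeration of the partial computable functions. Two-counter machines effectively simulate all computations \cite{minsky}, and inputs can be hard-wired by initial increments. We use this in two forms.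
\begin{itemize}
\item[(M1)] From $e$ one can compute a two-counter machine $\mathcal M_e$ with exactly two halting states $\mathrm{acc}$, $\mathrm{rej}$ and a non-halting initial state, which reaches $\mathrm{acc}$ if and only if $\varphi_e(e)=1$ and reaches $\mathrm{rej}$ if and only if $\varphi_e(e)=0$.
\item[(M2)] Halting of two-counter machines with one halting state and a non-halting initial state is $\Sigma^0_1$-complete.
\end{itemize}

In this section $\mathcal M$ has $\ell$ counters, a non-halting initial state $q_0$, and exactly two halting states $\mathrm{acc}$ and $\mathrm{rej}$. A \emph{configuration} with state $q$ and counter values $m_1,\dots,m_\ell$ is written as the word $C=q\,a_1^{m_1}\cdots a_\ell^{m_\ell}$; its first letter is its \emph{state letter}. Let $\eta(C)\in\{0,1\}^\ell$ record which counters are nonzero. For non-halting $q$ and $\eta\in\{0,1\}^\ell$ the instruction at $q$ determines the next state $\nu(q,\eta)$ and the changes $\delta_j(q,\eta)\in\{-1,0,1\}$ of the counters, and so the \emph{successor} of a non-halting configuration. The run of $\mathcal M$ is $C_0=q_0,\ C_1,\ C_2,\dots$. Put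
\[
\Gamma_0=Q\cup\{a_1,\dots,a_\ell\},\qquad\Gamma=\Gamma_0\cup\{\triangleright,\triangleleft\}.
\]

\subsection{The design}

The two automata will differ in one transition. After the marker $\triangleright$ Attacker may enter a state $\beta$ in which he writes anything at weight $0$, and the marker $\triangleleft$ brings him back to $\iota$. Defender, after $\triangleright$, has to treat the text as a claimed accepting computation $C_0C_1\cdots C_l\triangleleft$, and she can reach $\beta$ or $\iota$ only by pointing at an error. Errors that a finite automaton can see cost her nothing. An error in the value of a counter cannot be seen by a finite automaton, but it can be seen by the weight: a \emph{test} adds $\mp1$ for each $a_j$ in one configuration and $\pm1$ for each $a_j$ in the next. Starting a test costs $1$, and only a true error pays this back. If $\mathcal M$ accepts, Attacker repeats the accepting computation and Defender loses weight each time. If $\mathcal M$ rejects, every text contains an error within a bounded distance from $\triangleright$.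

\subsection{The format check}

The set of \emph{format states} is $\Phi=\{f_0,f_1\}\cup(Q\times\{0,1\}^\ell)$. At each format state $\phi$ some letters of $\Gamma_0\cup\{\triangleleft\}$ are \emph{correct}, and a correct letter $\sigma\in\Gamma_0$ leads to a format state $\phi\cdot\sigma$:
\begin{itemize}
\item at $f_0$ only $q_0$ is correct, and $f_0\cdot q_0=f_1$;
\item at $f_1$ only $q'=\nu(q_0,\mathbf 0)$ is correct, and $f_1\cdot q'=(q',\mathbf 0)$;
\item at $(q,\eta)$ the letter $a_j$ is correct if $\eta_i=0$ for all $i>j$, and it sets $\eta_j$ to $1$; if $q$ is non-halting, the letter $q'=\nu(q,\eta)$ is correct and leads to $(q',\mathbf 0)$; if $q=\mathrm{acc}$, the letter $\triangleleft$ is correct.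
\end{itemize}
All other letters are \emph{incorrect} at $\phi$. The state $f_1$ is a copy of $(q_0,\mathbf 0)$ that forbids the letters $a_j$ and so enforces empty counters at the start. Call $\phi$ \emph{active} if $\phi=f_1$ or $\phi=(q,\eta)$ with $q$ non-halting, and write $\nu(\phi)$, $\delta_j(\phi)$ for $\nu(q,\eta)$, $\delta_j(q,\eta)$, with $(q_0,\mathbf 0)$ in the case of $f_1$.

A word $z\in\Gamma_0^*\cup\Gamma_0^*\triangleleft$ is \emph{correct} if each of its letters is correct at the format state reached from $f_0$ by the preceding letters. Directly from the definition: if $D_0=C_0,D_1,\dots,D_r$ are configurations such that for each $k<r$ the state $q$ of $D_k$ is non-halting and the state of $D_{k+1}$ is $\nu(q,\eta(D_k))$, then $D_0\cdots D_r$ is correct, and so is $D_0\cdots D_r\triangleleft$ if the state of $D_r$ is $\mathrm{acc}$. The counter values of $D_{k+1}$ are not compared with those of $D_k$.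

\subsection{The counting pair of a machine}

A test is indexed by a counter $j$ and a sign $\varepsilon\in\{+1,-1\}$; the sign $+1$ claims that the next configuration has too many letters $a_j$, the sign $-1$ that it has too few. The states are $\iota$, $\beta$, all $\phi\in\Phi$, the states $[j,\varepsilon,\phi]$ with $\phi$ active (\emph{phase 1}), and the states $\langle j,\varepsilon\rangle$ (\emph{phase 2}). The set $\Delta_S$ consists of the following transitions.
\begin{enumerate}
\item \emph{Idling:} $(\beta,\sigma,2,\beta)$ for $\sigma\in\Gamma_0$, \ $(\beta,\triangleleft,2,\iota)$, \ and $(\iota,\triangleright,2,f_0)$.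
\item \emph{Scanning:} $(\phi,\sigma,2,\phi\cdot\sigma)$ for $\sigma\in\Gamma_0$ correct at $\phi$.
\item \emph{Violation:} $(\phi,\sigma,2,\beta)$ for $\sigma\in\Gamma_0$ incorrect at $\phi$, and $(\phi,\triangleleft,2,\iota)$ if $\triangleleft$ is incorrect at $\phi$.
\item \emph{Test start:} $(\phi,q,1,[j,\varepsilon,\phi\cdot q])$ for $q\in Q$ non-halting and correct at $\phi$.
\item \emph{Phase 1:} $([j,\varepsilon,\phi],a_i,k,[j,\varepsilon,\phi\cdot a_i])$ for $a_i$ correct at $\phi$, where $k=2$ if $i\ne j$ and $k=2-\varepsilon$ if $i=j$; and $([j,\varepsilon,\phi],\nu(\phi),2-\varepsilon\delta_j(\phi),\langle j,\varepsilon\rangle)$.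
\item \emph{Phase 2, staying:} $(\langle j,\varepsilon\rangle,a_i,2,\langle j,\varepsilon\rangle)$ for $i<j$, and $(\langle j,\varepsilon\rangle,a_j,2+\varepsilon,\langle j,\varepsilon\rangle)$.
\item \emph{Exit:} $(\langle j,+1\rangle,a_j,3,\beta)$; \ $(\langle j,-1\rangle,\sigma,2,\beta)$ for $\sigma\in Q\cup\{a_i:i>j\}$; \ and $(\langle j,-1\rangle,\triangleleft,2,\iota)$.
\end{enumerate}
All counts lie in $\{1,2,3\}$. Finally
\[
\Delta_T=\Delta_S\cup\{(\iota,\triangleright,2,\beta)\}.
\]
A \emph{test} in a run is the part from a test start up to and including the next exit, or up to the end of the run if there is none.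

\begin{lemma}\label{lem:reach}
Every state has a $T$-run to $\iota$.
\end{lemma}

\begin{proof}
The state $\beta$ reaches $\iota$ by $\triangleleft$. At a format state at most one letter of $Q$ is correct and $|Q|\ge3$, so a violation leads to $\beta$. From $[j,\varepsilon,\phi]$ the letter $\nu(\phi)$ leads to $\langle j,\varepsilon\rangle$, and from there an exit leads to $\beta$.
\end{proof}

Let $C$ be a non-halting configuration with counter values $m_1,\dots,m_\ell$, and let its successor $C'$ have state $q'$ and counter values $M_1,\dots,M_\ell$. Consider a test $(j,\varepsilon)$ that starts at the state letter of $C$ and reads $Cq'$. Phase 1 is deterministic, and the test arrives in $\langle j,\varepsilon\rangle$ with weight $-1-\varepsilon m_j-\varepsilon\delta_j=-1-\varepsilon M_j$. In phase 2 and at the exit each letter $a_j$ has weight $\varepsilon$ and all other letters have weight $0$. If the test reads $x$ further letters $a_j$, the exit letter included, its total weight is therefore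
\begin{equation}\label{eq:weight}
-1+\varepsilon\,(x-M_j).
\end{equation}

\begin{example}
Let $\ell=2$ and $C=q\,a_1^2a_2$, where $q$ increments counter $1$ and goes to $q'$, so $C'=q'a_1^3a_2$. On the text $q\,a_1a_1a_2\,q'\,a_1a_1a_2$ the test $(1,-1)$ has weights $-1,1,1,0,1,-1,-1,0$, exits at the last letter, and has total weight $0$. On $q\,a_1a_1a_2\,q'\,a_1a_1a_1a_1$ the test $(1,+1)$ has weights $-1,-1,-1,0,-1,1,1,1,1$ and total weight $0$ if it exits at the last letter. On the true text $CC'$ the test $(1,-1)$ exits at the final $a_2$ with weight $-1$, and the test $(1,+1)$ must exit at one of the three letters $a_1$ of $C'$, with weight $-3$, $-2$ or $-1$.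
\end{example}

\begin{lemma}[Tests of a true step lose]\label{lem:honest}
Let $C$ be a non-halting configuration, $C'$ its successor, and $\sigma\in Q\cup\{\triangleleft\}$. Every $S$-run on $CC'\sigma$ whose first transition is a test start contains an exit, at a letter of $C'$ or at $\sigma$, and its test has weight at most $-1$.
\end{lemma}

\begin{proof}
The run reads $Cq'$ in phase 1 and arrives in $\langle j,\varepsilon\rangle$, facing $a_1^{M_1}\cdots a_\ell^{M_\ell}\sigma$. Let $\varepsilon=+1$. The state $\langle j,+1\rangle$ has no transition on $\sigma$, so the run exits earlier, necessarily at a letter $a_j$ of $C'$. Then $x\le M_j$, and \eqref{eq:weight} is at most $-1$. Let $\varepsilon=-1$. The run stays in $\langle j,-1\rangle$ on the letters $a_i$ with $i\le j$ and exits at the first other letter, which is some $a_i$ with $i>j$ or $\sigma$. Then $x=M_j$, and \eqref{eq:weight} equals $-1$.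
\end{proof}

\begin{lemma}[Runs on correct words]\label{lem:shape}
Let $z$ be a correct word. Every $S$-run on $\triangleright z$ starts with $(\iota,\triangleright,2,f_0)$, continues with scanning transitions, then possibly with one test, and after its exit with idling transitions from $\beta$. All transitions outside the test have weight $0$. If $z$ ends with $\triangleleft$, the run contains a test.
\end{lemma}

\begin{proof}
Only one transition of $\Delta_S$ reads $\triangleright$. As long as the run scans, its state is the format state reached by the letters of $z$ read so far, so the next letter is correct and no violation is available; the run scans or starts a test. An exit leads to $\beta$, or to $\iota$ at the letter $\triangleleft$, which can only be the last one; from $\beta$ only idling is possible. A format state reads $\triangleleft$ only by a violation, so a run that reads a final correct $\triangleleft$ has left the format states before, by a test start.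
\end{proof}

\begin{lemma}\label{lem:acc}
If $\mathcal M$ reaches $\mathrm{acc}$, then the arena of its counting pair has no nonempty survival set.
\end{lemma}

\begin{proof}
Let $C_l$ be the accepting configuration and $U=\triangleright\,C_0\cdots C_l\,\triangleleft$. The $T$-run $\iota\to\beta\to\cdots\to\beta\to\iota$ on $U$ has count $N=2|U|$. The word $C_0\cdots C_l\triangleleft$ is correct, so by Lemma~\ref{lem:shape} an $S$-run on $U$ contains a test and has the weight of this test. The test starts at a non-halting state letter, that of some $C_i$ with $i<l$, and $C_i$ is followed by $C_{i+1}$ and a letter of $Q\cup\{\triangleleft\}$. By Lemma~\ref{lem:honest} the weight is at most $-1$, so the count is at most $N-1$. Proposition~\ref{prop:lose} applies by Lemma~\ref{lem:reach}.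
\end{proof}

\begin{lemma}\label{lem:rej}
If $\mathcal M$ reaches $\mathrm{rej}$, then the arena of its counting pair has a nonempty survival set.
\end{lemma}

\begin{proof}
We verify the hypotheses of Proposition~\ref{prop:survive}. The loops at $\beta$ give arbitrarily long $T$-runs. Let $C_L$ be the rejecting configuration, so $L\ge1$, and let $z^*=C_0\cdots C_L$ and $H=|z^*|+2$. Let $\rho$ be a $T$-run with $H$ transitions. If its first transition lies in $\Delta_S$, take $r=1$ and $\rho'=\rho_{\le1}$.

Otherwise $\rho$ starts with $(\iota,\triangleright,2,\beta)$ and then reads $|z^*|+1$ further letters $\sigma_1,\sigma_2,\dots$. Let $i$ be least such that $\sigma_1\cdots\sigma_i$ is not a prefix of $z^*$; then $i\le|z^*|+1$. Put $r=i+1\le H$. The letters $\sigma_1,\dots,\sigma_{i-1}$ lie in $\Gamma_0$, so $\rho$ is in $\beta$ when it reads $\sigma_i$; hence $\sigma_i\in\Gamma_0\cup\{\triangleleft\}$, and $\rho_{\le r}$ has weight $0$ and ends in $\beta$ if $\sigma_i\in\Gamma_0$, in $\iota$ if $\sigma_i=\triangleleft$. We need an $S$-run on $\triangleright\sigma_1\cdots\sigma_i$ from $\iota$ to the same state with weight at least $0$. The prefix $\sigma_1\cdots\sigma_{i-1}$ of $z^*$ is correct;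 let $\phi$ be the format state it reaches.

If $\sigma_i$ is incorrect at $\phi$, scan up to $\sigma_{i-1}$ and read $\sigma_i$ by a violation. The weight is $0$ and the last state is the required one.

Let $\sigma_i$ be correct at $\phi$. At $f_0$ and $f_1$ the only correct letters are the first and the second letter of $z^*$, so $\phi\notin\{f_0,f_1\}$ by the choice of $i$. Hence
\[
\sigma_1\cdots\sigma_{i-1}=C_0\cdots C_{h-1}\;q\,a_1^{x_1}\cdots a_\ell^{x_\ell},\qquad1\le h\le L,
\]
where $q\,a_1^{x_1}\cdots a_\ell^{x_\ell}$ is a prefix of $C_h=q\,a_1^{M_1}\cdots a_\ell^{M_\ell}$, and $C_{h-1}$ is non-halting. The state $\mathrm{acc}$ does not occur in $z^*$, so $\triangleleft$ is incorrect at $\phi$ and $\sigma_i\in\Gamma_0$; the required last state is $\beta$. If the prefix of $C_h$ is proper, let $g$ be the least index with $x_g<M_g$; then $x_k=M_k$ for $k<g$, $x_k=0$ for $k>g$, and the next letter of $z^*$ is $a_g$, so $\sigma_i\neq a_g$. In each case below the $S$-run scans $C_0\cdots C_{h-2}$, starts a test at the state letter of $C_{h-1}$, passes phase 1 on $C_{h-1}q$, stays in phase 2 on $a_1^{x_1}\cdots a_\ell^{x_\ell}$, and exits to $\beta$ at $\sigma_i$.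
\begin{itemize}
\item \emph{$\sigma_i=a_l$, and $g$ exists with $g<l$.} Use the test $(g,-1)$. It stays on $a_1^{x_1}\cdots a_g^{x_g}$ and exits on $a_l$. By \eqref{eq:weight} the weight is $-1+M_g-x_g\ge0$.
\item \emph{$\sigma_i=a_l$, and $g>l$ or $g$ does not exist.} Then $x_l=M_l$, and $x_k=0$ for $k>l$ because $a_l$ is correct at $\phi$. Use the test $(l,+1)$. It stays on $a_1^{x_1}\cdots a_l^{x_l}$ and exits on $a_l$, having read $M_l+1$ letters $a_l$. The weight is $-1+(M_l+1-M_l)=0$.
\item \emph{$\sigma_i\in Q$.} Correctness means that $q$ is non-halting and $\sigma_i=\nu(\phi)$. If $g$ did not exist, then $\phi=(q,\eta(C_h))$, $h<L$, and $\sigma_i$ would be the state letter of $C_{h+1}$, the next letter of $z^*$. So $g$ exists. The test $(g,-1)$ exits on $\sigma_i$ with weight $-1+M_g-x_g\ge0$.\qedhere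
\end{itemize}
\end{proof}

The two halting states play opposite roles. At $\mathrm{acc}$ the marker $\triangleleft$ is correct, which traps Defender. At $\mathrm{rej}$ neither $\triangleleft$ nor a state letter is correct, so the true run is a finite word $z^*$ that every text must leave, and $|z^*|$ bounds the lookahead $H$.

\section{Undecidability}\label{sec:undec}

For a machine $\mathcal M$ as in Section~\ref{sec:machines} let $X_{\mathcal M}$ be the finite set that Proposition~\ref{prop:arena} assigns to the arena of the counting pair of $\mathcal M$. It is computable from $\mathcal M$, and by Lemmas~\ref{lem:acc} and~\ref{lem:rej},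
\begin{equation}\label{eq:two}
\mathcal M\text{ reaches }\mathrm{acc}\ \Rightarrow\ \mathcal C(X_{\mathcal M})=X_{\mathcal M}^+,\qquad
\mathcal M\text{ reaches }\mathrm{rej}\ \Rightarrow\ \mathcal C(X_{\mathcal M})\ne X_{\mathcal M}^+ .
\end{equation}
Nothing is claimed for machines that run forever, so \eqref{eq:two} is not a reduction of the halting problem. The following standard fact makes this gap irrelevant.

\begin{lemma}[Recursive inseparability]\label{lem:insep}
There is no decidable set $R$ that contains $\{e:\varphi_e(e)=1\}$ and is disjoint from $\{e:\varphi_e(e)=0\}$.
\end{lemma}

\begin{proof}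
Otherwise let $\varphi_d$ be the total function with value $0$ on $R$ and $1$ outside $R$. If $d\in R$, then $\varphi_d(d)=0$, so $d\notin R$. If $d\notin R$, then $\varphi_d(d)=1$, so $d\in R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal M_e$ be the machines of (M1) and $R=\{e:\mathcal C(X_{\mathcal M_e})=X_{\mathcal M_e}^+\}$. By (M1) and \eqref{eq:two}, $R$ contains $\{e:\varphi_e(e)=1\}$ and is disjoint from $\{e:\varphi_e(e)=0\}$. An algorithm deciding $\mathcal C(X)=X^+$ would make $R$ decidable, contrary to Lemma~\ref{lem:insep}.
\end{proof}

\section{$\Pi^0_1$-hardness}\label{sec:hard}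

We now want Attacker to win when the machine runs forever. Writing the true run does not help him: Defender scans it at weight $0$. He has to reach $\mathrm{acc}$, and so he has to cheat, at a moment when the cheat can no longer be exposed. An error in $C_{i+1}$ is exposed only by a test started at the state letter of $C_i$. If $C_i$ is longer than the queue, Defender has to decide on this test before she sees $C_{i+1}$, and Attacker sees her decision before he writes $C_{i+1}$. If she tests, he is honest and she loses weight. If she does not, he cheats and drives the text to $\mathrm{acc}$. We add one counter that makes configurations long and one counter whose falsification leads to $\mathrm{acc}$. When the machine halts the configurations are bounded and a long queue protects Defender, as Lemma~\ref{lem:rej} shows.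

Let $\mathcal M$ be a two-counter machine with non-halting initial state $q_0$ and one halting state $h$. Define a four-counter machine $\mathcal M^*$ with initial state $q_0$, halting states $\mathrm{acc}$, $\mathrm{rej}$, and three states $q,q^1,q^2$ for each non-halting state $q$ of $\mathcal M$:
\begin{itemize}
\item at $q$ (a \emph{main} state): if counter $4$ is $0$ go to $q^1$, otherwise decrement it and go to $\mathrm{acc}$;
\item at $q^1$: increment counter $3$ and go to $q^2$;
\item at $q^2$: execute the instruction of $\mathcal M$ at $q$, with the target $h$ replaced by $\mathrm{rej}$.
\end{itemize}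
In the run $C_0,C_1,\dots$ of $\mathcal M^*$ counter $4$ stays $0$, and three steps simulate one step of $\mathcal M$. If $\mathcal M$ halts, then $\mathcal M^*$ reaches $\mathrm{rej}$ and $X_{\mathcal M^*}\notin\mathcal E$ by \eqref{eq:two}. By (M2), non-halting is $\Pi^0_1$-complete, so Theorem~\ref{thm:strong}(a) follows from Proposition~\ref{prop:arena} and the next statement.

\begin{proposition}\label{prop:adaptive}
If $\mathcal M$ does not halt, the arena of the counting pair of $\mathcal M^*$ has no nonempty survival set.
\end{proposition}

\begin{proof}
The run $C_0,C_1,\dots$ is infinite, all $C_i$ are non-halting, $C_{3k}$ has a main state, and counter $3$ of $C_{3k+2}$ equals $k+1$. Hence for every $d$ there is an $i$ such that $|C_i|\ge d+2$ and $C_{i+1}$ has a main state.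

Suppose $w$ lies in a survival set $\mathcal W$, and consider infinite plays \eqref{eq:play} from $w$. \emph{Time $n$} is the moment when $y_1,\dots,y_n$ and $x_1,\dots,x_n$ are known; Attacker may choose $y_{n+1}$ depending on them.

\emph{Writing.} Attacker first plays a possibly empty $T$-walk $v_0$ from $t(w)$ to $t_\iota$, as in the proof of Proposition~\ref{prop:lose}. Afterwards he uses only the transitions $(\iota,\triangleright,2,\beta)$, $(\beta,\sigma,2,\beta)$ and $(\beta,\triangleleft,2,\iota)$, and so writes an infinite word $\zeta=\zeta_1\zeta_2\cdots$ over $\Gamma$, two moves per letter. At time $n\ge\|v_0\|$ exactly $\lfloor(n-\|v_0\|)/2\rfloor$ letters are \emph{completely written}; one more may be \emph{half written}, and must then be completed by the next move.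

\emph{Reading.} The paths $x_1\cdots x_n$ are longer and longer prefixes of the infinite path $wv_0\cdots$, whose traversals are those of $wv_0$ followed by traversals spelling $\zeta$. By Lemma~\ref{lem:walks} the words $x_1,x_2,\dots$ form, after finitely many words, the pieces of an infinite $S$-run $\rho$ that reads $\zeta$. For $R\ge0$ let $n_R$ be the number of words $x_k$ that precede the transition reading $\zeta_{R+1}$. Attacker recognizes the time $n_R$ when it comes: it is the time at which $x_1\cdots x_n$ ends on the hub and has returned to the vertex $0$ exactly $R$ times more than $wv_0$. Define the \emph{lead}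
\[
\lambda_R=n_R-\|v_0\|-2R .
\]
Since $n_R-n_{R-1}$ is the count of the transition of $\rho$ reading $\zeta_R$, the difference $\lambda_R-\lambda_{R-1}$ is its weight. We claim:
\begin{equation}\label{eq:lead}
\lambda_R\ge0,\ \text{ and at time } n_R\text{ exactly } R+\lfloor\lambda_R/2\rfloor\text{ letters are completely written.}
\end{equation}
For $R\ge1$, the path $x_1\cdots x_{n_R}$ contains the last edge of the traversal of $\zeta_R$. This edge lies in the last piece of Attacker's transition for $\zeta_R$, which is $y_k$ with $k=\|v_0\|+2R$. As $x_1\cdots x_{n_R}$ is a prefix of $wy_1\cdots y_{n_R}$, we get $n_R\ge k$. For $R=0$ the inequality is trivial if $v_0$ is empty. Otherwise the last word $y_{\|v_0\|}$ of $v_0$ contains the last edge of the last block entered by $wv_0$, and $x_1\cdots x_{n_0}$ contains this edge because it ends on the hub just before the traversal of $\zeta_1$; so $n_0\ge\|v_0\|$. The second part of \eqref{eq:lead} follows from $n_R-\|v_0\|=2R+\lambda_R$.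

\emph{Strategy.} Attacker writes $\zeta$ as a sequence of segments $\triangleright\cdots\triangleleft$ such that the part of $\rho$ reading a segment has weight at most $-1$. Then the lead drops by at least $1$ per segment, and after $\lambda_0+1$ segments it is negative, contradicting \eqref{eq:lead}. In each waiting phase below Attacker has the endless supply $C_0C_1C_2\cdots$ of letters to write, so the play is infinite in any case and the facts above apply; we show that each awaited event occurs.

Suppose $\zeta_1\cdots\zeta_R$ has just been completely written and consists of whole segments ($R=0$ at the start). This happens at time $\|v_0\|+2R\le n_R$. Attacker writes $\triangleright$ and then the letters of $C_0C_1C_2\cdots$. At time $n_R$ he learns $d=\lfloor\lambda_R/2\rfloor$ and fixes $i$ such that $|C_i|\ge d+2$ and $C_{i+1}$ has a main state. He goes on writing $C_0C_1C_2\cdots$. This text is correct, so by Lemma~\ref{lem:shape} the run $\rho$ reads $\triangleright$ from $\iota$ to $f_0$ and then scans until it starts a test. Hence he eventually sees the completion of one of the following transitions.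

\emph{Case 1: a test start at the state letter of some $C_{k}$ with $k\le i$.} Attacker goes on writing $C_0C_1C_2\cdots$ until $\rho$ has completed a transition into $\beta$. This happens: $C_k$ is followed by $C_{k+1}$ and a state letter, so by Lemma~\ref{lem:honest} the test exits with weight at most $-1$, and an exit on a letter of $\Gamma_0$ leads to $\beta$. Then he completes a half-written letter, if there is one, and writes $\triangleleft$. From $\beta$ the run $\rho$ can only idle, so it reads the rest of the segment with weight $0$. The transitions before the test have weight $0$ too.

\emph{Case 2: a scanning transition on the state letter of $C_i$, with no test started in this segment.} Let this letter be $\zeta_{R'}$. All transitions since $\zeta_R$ have weight $0$, so $\lambda_{R'}=\lambda_R$. By \eqref{eq:lead}, at this time exactly $d$ letters after $\zeta_{R'}$ are completely written and at most one more is half written. Since $C_i$ has $|C_i|-1\ge d+1$ letters after its state letter, nothing beyond $C_i$ has been started. Attacker completes $C_i$ and writes $D\,D'\triangleleft$, where $D=C_{i+1}a_4$ is $C_{i+1}$ with counter $4$ raised from $0$ to $1$, and $D'$ is the successor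 of $D$. As $D$ has a main state and a nonzero counter $4$, the state of $D'$ is $\mathrm{acc}$. The word $C_0\cdots C_iDD'\triangleleft$ is correct: the state of $D$ is that of $C_{i+1}$, and $D'$ is a true successor. By Lemma~\ref{lem:shape} the part of $\rho$ reading the segment contains a test and has the weight of this test. The test starts after the state letter of $C_i$ at a non-halting state letter, and the only one left is that of $D$. Since $D$ is followed by its successor $D'$ and by $\triangleleft$, Lemma~\ref{lem:honest} shows that the weight is at most $-1$.

In both cases the segment ends with $\triangleleft$, Attacker is back at $t_\iota$, and the segment costs $\rho$ at least $1$. This gives the contradiction.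
\end{proof}

\section{The size of the alphabet}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
The one-letter case is Example~\ref{ex:first}(a): one checks whether $a\in X$.

For two letters we encode $A=\{b_1,\dots,b_n\}$ over $\{0,1\}$. An injective encoding alone would not do, because the centralizer of the image is taken in $\{0,1\}^+$ and might contain words that are not products of codewords; for instance $a\mapsto00$ sends $\{a\}$ to $\{00\}$, which commutes with $\{0\}$. We need codewords whose boundaries can be recognized. Let $\psi\colon A^+\to\{0,1\}^+$ be the morphism with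
\[
\psi(b_i)=0^{n+1}\,1\,0^{i-1}\,1\,0^{n-i}\,1 .
\]
The codewords $\psi(b_i)$ are distinct and have the same length $k=2n+3$, so $\psi$ is injective. Every codeword ends with $1$, so in a product of codewords the maximal runs of zeros are the initial runs $0^{n+1}$ of the codewords and runs of length at most $n-1$. An occurrence of a codeword in such a product begins with $0^{n+1}$, which must be one of the initial runs. Hence it starts after a prefix whose length is divisible by $k$.

We claim that $\mathcal C(\psi(X))=\psi(\mathcal C(X))$. Applying $\psi$ to $X\mathcal C(X)=\mathcal C(X)X$ shows that $\psi(\mathcal C(X))$ commutes with $\psi(X)$, which is the inclusion $\supseteq$. Let $\mathcal C'=\mathcal C(\psi(X))$, $w\in\mathcal C'$, $x\in X$ and $N=|w|+2$. By \eqref{eq:power},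
\[
\psi(x)^N\,w=c\,\psi(x_1\cdots x_N),\qquad c\in\mathcal C',\ x_1,\dots,x_N\in X .
\]
Since $|\psi(x_1\cdots x_N)|\ge Nk\ge|w|+k$, we have $|c|+k\le|\psi(x)^N|$. So the first codeword of $\psi(x_1\cdots x_N)$ lies inside $\psi(x)^N$, and $k$ divides $|c|$. The word $w$ is what remains of $\psi(x_1\cdots x_N)$ after deleting a prefix of length $|\psi(x)^N|-|c|$, a multiple of $k$; hence $w\in\psi(A^+)$. Thus $\mathcal C'=\psi(Y)$ for some $Y\subseteq A^+$, and $\psi(XY)=\psi(YX)$ gives $XY=YX$ by injectivity. So $Y\subseteq\mathcal C(X)$, which proves the claim.

Since $\psi(X)^+=\psi(X^+)$ and $\psi$ is injective, $\mathcal C(\psi(X))=\psi(X)^+$ holds if and only if $\mathcal C(X)=X^+$. The set $\psi(X)$ is computable from $A$ and $X$, so Theorem~\ref{thm:main} and Theorem~\ref{thm:strong}(a) transfer to the alphabet $\{0,1\}$.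
\end{proof}

\begin{thebibliography}{9}

\bibitem{tutorial}
\emph{Combinatorics on Words -- A Tutorial},
\texttt{http://www-igm.univ-mlv.fr/\~{}berstel/Articles/2003TutorialCoWdec03.pdf}.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
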